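# Every error level counts: one-sided error in read-once branching programs

## 1. Four bits on a cycle and one coin

Put four bits $x_0,x_1,x_2,x_3$ on the vertices of a 4-cycle. Color the edges alternately: $\{0,1\}$ and $\{2,3\}$ get color $0$, while $\{1,2\}$ and $\{3,0\}$ get color $1$. Each color gives a quadratic form over $\mathbb F_2$:
$$Q_0=x_0x_1\oplus x_2x_3,\qquad Q_1=x_1x_2\oplus x_3x_0 .$$
Let the parity of the input decide which form counts: $f(x)=Q_0(x)$ if $x_0+x_1+x_2+x_3$ is even, and $f(x)=Q_1(x)$ if it is odd.

We list the inputs with $f=1$, written $x_0x_1x_2x_3$. Of even weight, only $1100$ and $0011$ have $Q_0=1$: the other inputs of weight two contain no complete edge of color $0$, and $1111$ gives $1\oplus1=0$. Of odd weight, those of weight one give $0$, and each of $1110$, $1101$, $1011$, $0111$ contains exactly one complete edge of color $1$, so $Q_1=1$. In total there are six inputs with $f=1$.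

Suppose a machine reads each bit at most once and has little memory. Here are two modest machines.

* $P_0$ reads in the order $x_1,x_2\mid x_3,x_0$. It keeps the parity so far, the partial value of $Q_1$, and the previous bit of the current pair. It accepts iff the parity is odd and $Q_1=1$.
* $P_1$ reads in the order $x_0,x_1\mid x_2,x_3$. It keeps the parity, the partial value of $Q_0$, and the previous bit of the current pair. It accepts iff the parity is even and $Q_0=1$.

Neither machine ever accepts an input with $f=0$. The machine $P_0$ accepts the four odd $1$-inputs and $P_1$ the two even ones. Now flip a fair coin $r\in\{0,1\}$ and run $P_r$: every $0$-input is rejected with certainty, and every $1$-input is accepted with probability exactly $1/2$.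

Can the error $1/2$ be lowered? The usual answer is to repeat: run the machine $\ell$ times independently, accept if some run accepts, and the error drops to $2^{-\ell}$. But a second run reads the bits a second time, and we allowed only one reading. So it is not clear that error $1/2$ can be turned into error $0.49$. Perhaps every error level is a separate level of computing power.

The toy example is too small to decide this, and so is a longer cycle. On a cycle of any even length $\ell$, with edge $\{i,i+1\}$ colored $i \bmod 2$, one deterministic machine suffices. Read $x_0,x_1,\dots,x_{\ell-1}$ in order and remember $x_0$, the previous bit, the parity, and the partial values of both forms. That is five bits of memory, the error is $0$, and no coin is needed. The reason is that an initial segment of the cycle is joined to the rest by only two edges. A hard example needs a graph in which every set of moderate size has many edges leaving it; we will use a two-dimensional torus.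

## 2. Randomized read-once programs and the hierarchy theorem

**Definition (randomized branching program).** A randomized branching program on the Boolean variables $x_1,\dots,x_n$ is a directed acyclic graph with one source and two sinks, labeled $0$ and $1$. Every non-sink node is a variable node or a random node. A variable node is labeled with some $x_i$ and has two outgoing edges labeled $0$ and $1$. A random node is unlabeled and has two outgoing edges, each chosen with probability $1/2$, independently at each random node. On input $a$ the computation starts at the source, follows the edge labeled $a_i$ at a node labeled $x_i$, and a random edge at a random node. The output is the label of the sink reached. The size is the number of nodes.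

**Definition (read-once).** The program is read-once if on every path from the source to a sink each variable occurs at most once as a label of a variable node.

Different paths may read the variables in different orders. For instance, a random node followed by $P_0$ or $P_1$ from Section 1 is a read-once program, although $P_0$ and $P_1$ use different orders.

**Definition (one-sided error).** $G$ computes $f:\{0,1\}^n\to\{0,1\}$ with one-sided error at most $\varepsilon$ if for every input $a$: when $f(a)=0$, $\Pr[G(a)=1]=0$; when $f(a)=1$, $\Pr[G(a)=1]\ge1-\varepsilon$.

For $0\le\varepsilon<1$ let $\mathrm{RP}_\varepsilon\text{-}\mathrm{BP1}$, abbreviated $\mathcal R_\varepsilon$, be the class of sequences $(f_n)_{n\ge1}$ of functions $f_n:\{0,1\}^n\to\{0,1\}$ for which there are randomized read-once programs of size polynomial in $n$ computing $f_n$ with one-sided error at most $\varepsilon$. Clearly $\mathcal R_\varepsilon\subseteq\mathcal R_{\varepsilon'}$ for $\varepsilon\le\varepsilon'$. It is known that $\mathcal R_\varepsilon\subsetneqq\mathcal R_{1/2}$ for $0\le\varepsilon<21/256$. The problem, whose source is the report "On Nondeterminism versus Randomness for Read-Once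 Branching Programs" (https://eccc.weizmann.ac.il/report/1997/030/download), is to prove or disprove that the inclusion is strict for all $\varepsilon<\varepsilon'$. It is strict:

**Theorem 2.** For all $0\le\varepsilon<\varepsilon'<1$: $\mathrm{RP}_\varepsilon\text{-}\mathrm{BP1}\subsetneqq\mathrm{RP}_{\varepsilon'}\text{-}\mathrm{BP1}$. The separating function requires size $2^{\Omega(\sqrt n)}$ for error $\varepsilon$.

It follows from a quantitative statement, to which most of the lecture is devoted.

**Theorem 1.** Let $k=2^a\ge2$, $1\le q\le k-1$, $n\ge64k^2$. There is a function $f=f_{n,k,q}:\{0,1\}^n\to\{0,1\}$ such that: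

1. $f$ has a randomized read-once branching program of size at most $nk^24^k+k+1$ with one-sided error at most $q/k$; every $1$-input is accepted with probability exactly $1-q/k$.
2. Every randomized read-once branching program computing $f$ with one-sided error at most $\varepsilon=\frac qk-\gamma$, where $\gamma>0$ and $\varepsilon\ge0$, has size at least
$$\frac{(\gamma-4k\eta)\,2^d}{6nk^2},\qquad d\ge\frac{\sqrt n}{64k^{3/2}},\qquad \eta\le e^{-n/(2k^2)}+2^{-n/(256k)} .$$

Here $d$ and $\eta$ depend only on $n$ and $k$; they are defined in Sections 6 and 8.

**Proof of Theorem 2 from Theorem 1.** Dyadic rationals are dense, so there are $k=2^a\ge2$ and an integer $q$ with $\varepsilon<q/k\le\varepsilon'$. Since $0\le\varepsilon$ and $\varepsilon'<1$, we have $1\le q\le k-1$. Let $f_n=f_{n,k,q}$ for $n\ge64k^2$ and $f_n\equiv0$ for smaller $n$. As $k$ is constant, part 1 gives polynomial size with error $q/k$, so $(f_n)\in\mathcal R_{q/k}\subseteq\mathcal R_{\varepsilon'}$. Part 2 with the constant $\gamma=q/k-\varepsilon>0$ gives size $2^{\Omega(\sqrt n)}$ for error $\varepsilon$, because $4k\eta\to0$. So $(f_n)\notin\mathcal R_\varepsilon$. $\square$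

## 3. Trading coins for coverage

This section turns a statement about coins into one about deterministic programs: how large a part of $f^{-1}(1)$ can a small deterministic program accept if it must never accept a $0$-input? For Boolean functions, $h\le f$ means that $h(x)=1$ implies $f(x)=1$.

**Lemma A (fixing the coins).** Let $G$ be a randomized read-once program of size $S$ computing $f:\{0,1\}^V\to\{0,1\}$ with one-sided error at most $\varepsilon$. For each outcome $\rho$ of all random nodes there is a deterministic read-once program $G_\rho$ of size at most $S$ with $G_\rho\le f$, and for uniform $x$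
$$(1-\varepsilon)\Pr_x[f(x)=1]\le\mathbf E_\rho\Pr_x[G_\rho(x)=1].\tag{1}$$

*Proof.* Given $\rho$, bypass each random node: redirect the edges entering it (or the starting point, if it is the source) to the successor that $\rho$ chooses. Paths in $G_\rho$ arise from paths in $G$ by deleting random nodes, so $G_\rho$ is read-once, and its size is at most $S$. Since $G$ is acyclic, a computation visits each random node at most once, so drawing all coins in advance does not change the output distribution: $\Pr_\rho[G_\rho(x)=1]=\Pr[G(x)=1]$. Each $\rho$ has positive probability. If $f(x)=0$, then $\Pr[G(x)=1]=0$, hence $G_\rho(x)=0$ for every $\rho$; this is $G_\rho\le f$. If $f(x)=1$, then $\Pr_\rho[G_\rho(x)=1]\ge1-\varepsilon$. Averaging over $x$ gives (1). $\square$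

So for error threshold exactly $q/k$ we want a function $f$ with two properties. There should be cheap deterministic programs $P_0,\dots,P_{k-1}$ below $f$ such that each $1$-input is accepted by exactly $k-q$ of them. And no small deterministic $h\le f$ should accept noticeably more than a $(1-\frac qk)$-fraction of $f^{-1}(1)$.

## 4. A colored torus and a hidden selector

**The torus.** Let $m=k\lfloor\sqrt n/k\rfloor$ and $N=m^2\le n$. Since $\sqrt n\ge8k$, we have $m\ge7k$ and $m\ge\sqrt n-k\ge\sqrt n/2$, so $N\ge n/4$. Identify $N$ of the variables with the vertices of $V=\mathbb Z_m\times\mathbb Z_m$; the remaining variables are dummies on which our function will not depend. The horizontal edge $\{(a,b),(a+1,b)\}$ gets color $a\bmod k$, and the vertical edge $\{(a,b),(a,b+1)\}$ gets color $b\bmod k$. This is well defined because $k\mid m$. The graph is simple and 4-regular. Color $i$ has $\frac mk\cdot m=N/k$ horizontal and as many vertical edges, so $2N/k$ in total.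

**Cyclic intervals of colors.** For $\sigma\in\mathbb Z_k$ let $C_\sigma=\{\sigma,\sigma+1,\dots,\sigma+q-1\}\subseteq\mathbb Z_k$, let $\Gamma_\sigma$ be the graph on $V$ of all edges with color in $C_\sigma$, and let
$$Q_\sigma(x)=\bigoplus_{uv\in\Gamma_\sigma}x_ux_v .$$
Each color $r$ lies in exactly $q$ of the sets $C_\sigma$. For $k=4$, $q=2$ the sets are $C_0=\{0,1\}$, $C_1=\{1,2\}$, $C_2=\{2,3\}$, $C_3=\{3,0\}$; color $1$ lies in $C_0$ and $C_1$ and misses $C_2$ and $C_3$.

**Boxes.** If one color $r$ is ignored, the torus falls apart into small pieces. Partition $V$ into the $k\times k$ boxes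
$$(r+1+ik+\{0,\dots,k-1\})\times(r+1+jk+\{0,\dots,k-1\}),\qquad 0\le i,j<m/k .$$
*Every edge whose color is not $r$ lies inside a box.* Indeed, if a horizontal edge $\{(a,b),(a+1,b)\}$ has $a\not\equiv r \pmod k$, then $a=r+1+ik+l$ with $0\le l\le k-2$, so $a+1$ lies in the same interval as $a$. The vertical case is the same. For $k=4$, $r=1$ one interval is $\{2,3,4,5\}$: the edges with $a=2,3,4$ stay inside, and the edge with $a=5\equiv1$ leaves.

Consequently, for $r\notin C_\sigma$ the form $Q_\sigma$ is easy: read box after box, each box row by row (fixed $b$, increasing $a$). Two neighbors inside a box are then at distance $1$ or $k$ in the reading order, so it suffices to remember the last $k$ bits read in the current box and the partial value of $Q_\sigma$.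

**A selector in plain sight fails.** We want to combine the forms $Q_0,\dots,Q_{k-1}$, so a natural first choice is $F(z,x)=Q_z(x)$, where $z$ consists of $a$ extra input bits that encode an element of $\mathbb Z_k$. A program that guesses $r$ at random is right whenever $r\notin C_z$. But $F$ has a deterministic read-once program that is even better: read $z$ first, then take $r=z-1$. Since $q\le k-1$, we have $z-1\notin C_z$, so $Q_z$ can be computed exactly with the boxes for this $r$. For constant $k$ this has polynomial size, and the error is $0$. The argument for hardness breaks at a definite point: the program knows the selector before it has to choose its reading order.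

**Hiding the selector.** So the selector should remain unknown until almost everything is read. Let it be the sum of all bits:
$$s(x)=\sum_{v\in V}x_v\bmod k,\qquad f(x)=f_{n,k,q}(x)=Q_{s(x)}(x).$$
For $k=2$, $q=1$ this is the rule of Section 1, moved from the cycle to the torus. After an early part of the input is read, the reading order has made some color $r$ costly, while $s(x)$ is still almost uniform; with probability about $q/k$ it will turn out that $r\in C_{s(x)}$, and then the program is stuck. Sections 6 to 9 make this rigorous.

## 5. The upper bound by guessing a color

*Purpose: prove part 1 of Theorem 1.* A complete binary tree of $k-1$ random nodes chooses $r\in\mathbb Z_k$ uniformly; this is where we use that $k$ is a power of two. Then a deterministic read-once program $P_r$ runs. It reads the variables of $V$ box by box as above and stores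

* the partial sum modulo $k$;
* the partial values of $Q_\sigma$ for the $k-q$ values $\sigma$ with $r\notin C_\sigma$;
* the last variables read in the current box, at most $k$ of them.

When a new bit $x_u$ is read, every earlier-read neighbor of $u$ inside the box was read $1$ or $k$ steps before, so its value is stored. For $r\notin C_\sigma$ all edges of $\Gamma_\sigma$ lie inside boxes, so all stored values can be updated. At the end $P_r$ outputs $1$ iff $r\notin C_{s(x)}$ and $Q_{s(x)}(x)=1$; in the first case the value $Q_{s(x)}(x)$ is among those stored.

The program has $N$ levels with at most $k\cdot2^{k-q}\cdot2^k\le k4^k$ variable nodes each. Counting the tree, the $k$ programs and the two sinks, the total is at most $(k-1)+k\cdot n\cdot k4^k+2=nk^24^k+k+1$.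

If $f(x)=0$, then no $P_r$ accepts. If $f(x)=1$, then $P_r$ accepts iff $r\notin C_{s(x)}$. As $C_{s(x)}$ has $q$ elements, this holds for exactly $k-q$ of the $k$ values of $r$. So $x$ is accepted with probability exactly $1-q/k$. $\square$

## 6. Cutting a program after $N/(4k)$ tests

From here on we prove part 2. Let $G$ be a randomized read-once program of size $S$ for $f$ with one-sided error at most $\varepsilon=\frac qk-\gamma$. Set all dummy variables to $0$ and bypass their nodes along the $0$-edge. This does not increase the size, keeps the program read-once, and it still computes $f$, now on $\{0,1\}^V$. By Lemma A it remains to bound $\Pr_x[h(x)=1]$ for a deterministic read-once program of size at most $S$ that computes some $h\le f$. If this program is only a sink, then $h$ is constant, and since $f(0)=0$ we get $h\equiv0$. From now until the end of Section 8, $h$ is given by a program that is not a bare sink.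

**Step 1: make every path test every variable.** The purpose is to have well-defined sets of read and unread variables at each node.

**Lemma B (normal form).** There is a deterministic program for $h$ of size $S'\le3SN$ in which every source–sink path tests every variable of $V$ exactly once. In it, any two paths from the source to the same node test the same set of variables.

*Proof.* Remove unreachable nodes. For a non-sink node $v$ let $\mathrm{Var}(v)$ be the set of variables tested on paths from the source to $v$, excluding the test at $v$; for both sinks put $\mathrm{Var}=V$. Then $\mathrm{label}(v)\notin\mathrm{Var}(v)$, since otherwise a path that tests $\mathrm{label}(v)$ before $v$, continued from $v$ to a sink, would test it twice. Also $\mathrm{Var}(v)\cup\{\mathrm{label}(v)\}\subseteq\mathrm{Var}(w)$ for each edge $(v,w)$, because a path to $v$ extends to $w$.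

On each edge $(v,w)$ insert a chain of dummy tests (both edges to the same successor) of all variables in $\mathrm{Var}(w)\setminus(\mathrm{Var}(v)\cup\{\mathrm{label}(v)\})$. The computed function does not change. We claim that every path from the source to an original node $w$ now tests exactly $\mathrm{Var}(w)$, each variable once. For the source, $\mathrm{Var}$ is empty, since no edge enters it, and so is the path. Otherwise let $(v,w)$ be the last original edge of the path. By induction along the acyclic order the part up to $v$ tests exactly $\mathrm{Var}(v)$, once each; then come $\mathrm{label}(v)$ and the chain, which together supply exactly the rest of $\mathrm{Var}(w)$, once each. For sinks the claim is the first assertion.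

There are at most $2S$ edges, each receiving at most $N$ new nodes, so $S'\le S+2SN\le3SN$. Finally, fix any node $v$ of the new program and any path $\pi$ from $v$ to a sink. Each path from the source to $v$, followed by $\pi$, tests every variable exactly once, so it tests exactly the complement of the set tested on $\pi$. $\square$

*Example.* Compute $(x_1\wedge x_2)\oplus x_3$ as follows: test $x_1$; if it is $0$, go to a node $w_0$; if it is $1$, test $x_2$ and go to $w_0$ or $w_1$; both $w_0$ and $w_1$ test $x_3$. Here $\mathrm{Var}(w_0)=\{x_1,x_2\}$, so the edge from the $x_1$-node to $w_0$ gets a dummy test of $x_2$. No other edge changes.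

**Step 2: cut at level $t$.** The purpose is to split inputs into a read part and an unread part. Let $t=\lfloor N/(4k)\rfloor$, so that $1\le t<N$. For each $x$ let $v(x)$ be the node on its computation path at which exactly $t$ variables have been tested. Let $L$ be the set of all these nodes, so $|L|\le S'$. For $v\in L$ let $A_v$, with $|A_v|=t$, be the set of variables tested before $v$, and $B_v=V\setminus A_v$. A computation that reaches $v$ has tested exactly the variables in $A_v$, so whether it reaches $v$ depends only on the bits in $A_v$; after $v$ only variables in $B_v$ are tested. Hence there are $X_v\subseteq\{0,1\}^{A_v}$ and a function $h_v$ with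
$$\{x:v(x)=v\}=X_v\times\{0,1\}^{B_v},\qquad h(x,y)=h_v(y)\ \text{ on this set.}\tag{2}$$

**Step 3: many edges leave $A_v$.** This is where the torus beats the cycle.

**Lemma C (edge boundary).** If $A\subseteq V$ and $|A|=t$, then at least $m/\sqrt k$ grid edges run between $A$ and $V\setminus A$.

*Proof.* Rows and columns are cycles of length $m\ge3$. A row or column that meets $A$ but is not contained in $A$ contributes at least $2$ boundary edges, since on a cycle one must both leave and reenter $A$.

Suppose that $A$ contains no full row and no full column. Let $R$ rows and $K$ columns meet $A$. Then $RK\ge t$, and the boundary has at least $2(R+K)\ge4\sqrt{RK}\ge4\sqrt t$ edges. Since $m^2\ge8k$, we have $t\ge\frac{m^2}{4k}-1\ge\frac{m^2}{8k}$, so $4\sqrt t\ge\sqrt2\,m/\sqrt k$.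

Suppose that $A$ contains a full row. Then every column meets $A$, and at most $t/m\le m/2$ columns are contained in $A$. The other columns, at least $m/2$ of them, contribute at least $2\cdot m/2=m$ edges. The case of a full column is symmetric. $\square$

There are $k$ colors. So for each $v\in L$ we can fix a color $r_v\in\mathbb Z_k$, the *bad color* of $v$, such that at least $m/k^{3/2}$ edges of color $r_v$ run between $A_v$ and $B_v$.

**Step 4: from many edges to high rank.** An *induced matching* in a graph is a set of edges that pairwise share no endpoint and such that no edge of the graph joins endpoints of two different edges of the set. In a 4-cycle two opposite edges form a matching, but not an induced one; in a 6-cycle two opposite edges form an induced matching.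

**Lemma D (induced matchings).** A graph of maximum degree at most $4$ with $e$ edges has an induced matching with at least $e/32$ edges.

*Proof.* Fix an edge $uv$. The edges that share an endpoint with it, or have an endpoint adjacent to $u$ or $v$, are all incident to $N[u]\cup N[v]$, where $N[\cdot]$ is the closed neighborhood. This set has at most $2+3+3=8$ vertices, so there are at most $32$ such edges, including $uv$ itself. Choose edges greedily: take any remaining edge and delete these at most $32$ edges. Each choice uses up at most $32$ edges. $\square$

Let $v\in L$ and let $\sigma$ satisfy $r_v\in C_\sigma$. Sorting the edges of $\Gamma_\sigma$ by whether they lie in $A_v$, in $B_v$ or between the two, we can write over $\mathbb F_2$, for $x\in\{0,1\}^{A_v}$ and $y\in\{0,1\}^{B_v}$,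
$$Q_\sigma(x,y)=\alpha(x)+\beta(y)+x^TMy,$$
where $M$ is the bipartite adjacency matrix of the $\Gamma_\sigma$-edges between $A_v$ and $B_v$. This bipartite graph has maximum degree at most $4$ and at least $m/k^{3/2}$ edges, because it contains all crossing edges of color $r_v$. By Lemma D it has an induced matching of size
$$d:=\left\lceil\frac{m}{32k^{3/2}}\right\rceil\ \ge\ \frac{\sqrt n}{64k^{3/2}} .$$
The rows and columns of $M$ that belong to the matched vertices form an identity matrix, up to permutation. Hence $\operatorname{rk}M\ge d$.

## 7. Rectangles on which a quadratic form equals one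

*Purpose: show that $h$ can accept almost nothing when the bad color of the node matters.* By (2), acceptance at a node $v$ happens on a product set, and high rank makes such sets small. Recall that the spectral norm of a real matrix satisfies $\|H\|^2=$ largest eigenvalue of $HH^T$, and $|u^THw|\le\|u\|\,\|H\|\,\|w\|$.

**Lemma E (rectangles).** Let $V=A\sqcup B$, let $Q(x,y)=\alpha(x)+\beta(y)+x^TMy$ over $\mathbb F_2$ for $x\in\{0,1\}^A$, $y\in\{0,1\}^B$, and let $Q=1$ on $X\times Y$. Then $|X||Y|\le2^{N-\operatorname{rk}M}$.

*Proof.* Let $H_{x,y}=(-1)^{x^TMy}$. Then
$$(HH^T)_{x,x'}=\sum_y(-1)^{(x+x')^TMy},$$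
which is $2^{|B|}$ if $(x+x')^TM=0$, and $0$ otherwise. The relation $(x+x')^TM=0$ says that $x,x'$ lie in the same coset of the left kernel of $M$, a space of size $2^{|A|-\operatorname{rk}M}$. So $HH^T$ is $2^{|B|}$ times a block-diagonal matrix whose blocks are all-ones matrices of that size. An all-ones matrix of size $b$ has largest eigenvalue $b$, so $\|H\|^2=2^{|A|+|B|-\operatorname{rk}M}=2^{N-\operatorname{rk}M}$.

Let $u_x=(-1)^{\alpha(x)}$ for $x\in X$ and $w_y=(-1)^{\beta(y)}$ for $y\in Y$, both $0$ elsewhere. Then $u^THw=\sum_{X\times Y}(-1)^{Q(x,y)}=-|X||Y|$. Hence $|X||Y|\le\|u\|\,\|H\|\,\|w\|=\|H\|\sqrt{|X||Y|}$, and so $|X||Y|\le\|H\|^2$. $\square$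

With the last display of Section 6: if $v\in L$, $r_v\in C_\sigma$, and $Q_\sigma=1$ on $X\times Y\subseteq\{0,1\}^{A_v}\times\{0,1\}^{B_v}$, then $|X||Y|\le2^{N-d}$.

*Remark (why one form alone does not work).* Let $Q$ be the sum of $x_ux_v$ over all edges of the torus, with $k$ fixed, and let $h\le Q$ be computed by a deterministic read-once program of size $S$. If the program is a bare sink, then $h\equiv0$, since $Q(0)=0$. Otherwise, Lemmas B, C, D apply as before, and at each $v\in L$ the set $X_v\times h_v^{-1}(1)$ is a rectangle on which $Q=1$, with crossing matrix of rank at least $d$. So in all cases $\Pr[h=1]\le3SN2^{-d}$. A nonzero polynomial of degree $2$ over $\mathbb F_2$ is $1$ on at least a quarter of all points, so (1) gives $(1-\varepsilon)/4\le3SN2^{-d}$: this function is hard for *every* constant $\varepsilon<1$. It separates no two of our classes. The selector is what makes the difficulty adjustable.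

**Lemma F (the bad color matters).** For uniform $x\in\{0,1\}^V$,
$$\Pr_x\big[h(x)=1,\ r_{v(x)}\in C_{s(x)}\big]\le S'k^2\,2^{-d}.$$

*Proof.* The selector $s$ is not constant on the sets in (2), so we split them further. For $v\in L$ and $b,c\in\mathbb Z_k$ let
$$X_{v,c}=\Big\{x\in X_v:\sum_{u\in A_v} x_u\equiv c\Big\},\qquad Y_{v,b}=\Big\{y\in\{0,1\}^{B_v}:h_v(y)=1,\ \sum_{u\in B_v} y_u\equiv b\Big\},$$
congruences modulo $k$. On $X_{v,c}\times Y_{v,b}$ we have $h=1$, hence $f=1$, and $s=b+c=:\sigma$ is constant. So $Q_\sigma=1$ on the whole rectangle. If $r_v\in C_\sigma$, its probability is at most $2^{-d}$ by Lemma E. By (2), the event in the lemma is the union of the rectangles $X_{v,c}\times Y_{v,b}$ with $r_v\in C_{b+c}$, and there are at most $S'k^2$ triples $(v,b,c)$. $\square$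

The assumption $h\le f$, that is, one-sidedness, enters in the sentence "hence $f=1$".

## 8. The selector is still uniform at the cut

*Purpose: show that, once the bits in $A_v$ are fixed, $s(x)$ and the value of the selected form are still almost uniform.* Then the favorable event $r_v\notin C_{s(x)}$, $f=1$ has probability about $(k-q)\cdot\frac1{2k}$. Put
$$\eta=e^{-2N/k^2}+2^{-N/(64k)}\ \le\ e^{-n/(2k^2)}+2^{-n/(256k)},$$
where the inequality uses $N\ge n/4$.

**Lemma G (equidistribution).** Let $A\subseteq V$ with $|A|=t$, $B=V\setminus A$. For every fixed $x\in\{0,1\}^A$, every $\sigma\in\mathbb Z_k$, and uniform $y\in\{0,1\}^B$,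
$$\left|\Pr_y[s(x,y)=\sigma,\ Q_\sigma(x,y)=1]-\frac1{2k}\right|\le\eta .$$

*Proof.* Let $\omega=e^{2\pi i/k}$, $T_j=\mathbf E_y[\omega^{js}]$ and $U_j=\mathbf E_y[\omega^{js}(-1)^{Q_\sigma}]$. The indicator of $s=\sigma$ is $\frac1k\sum_{j\in\mathbb Z_k}\omega^{j(s-\sigma)}$, and the indicator of $Q_\sigma=1$ is $\frac12(1-(-1)^{Q_\sigma})$. Multiplying and taking expectations, the probability equals
$$\frac1{2k}\sum_{j\in\mathbb Z_k}\omega^{-j\sigma}(T_j-U_j).$$
As $T_0=1$, the deviation from $\frac1{2k}$ is at most $\frac1{2k}\big(\sum_{j\ne0}|T_j|+\sum_j|U_j|\big)$.

**Step 1: the sums $T_j$, $j\ne0$.** The bits of $y$ are independent, and the fixed $x$ contributes a unimodular factor. So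
$$|T_j|=\left|\tfrac{1+\omega^j}2\right|^{|B|}=|\cos(\pi j/k)|^{|B|}\le\cos(\pi/k)^{|B|}\le e^{-\pi^2|B|/(2k^2)} .$$
The last inequality is $\cos\theta\le e^{-\theta^2/2}$ on $[0,\pi/2]$; for $\theta<\pi/2$ it holds because $\ln\cos\theta$ has derivative $-\tan\theta\le-\theta$, and at $\theta=\pi/2$ the left side is $0$. Since $t\le N/(4k)\le N/8$, we have $|B|\ge7N/8$, and $\frac{7\pi^2}{16}>2$. So $|T_j|\le e^{-2N/k^2}$.

**Step 2: a large induced matching among the unread variables.** $\Gamma_\sigma$ has $2qN/k\ge2N/k$ edges, and at most $4t\le N/k$ of them meet $A$. So the induced subgraph $\Gamma_\sigma[B]$ has at least $N/k$ edges. By Lemma D it contains an induced matching $\{u_iw_i\}$ of size $d'\ge N/(32k)$.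

**Step 3: the sums $U_j$.** Fix all $y$-variables outside the matching. Because the matching is induced in $\Gamma_\sigma[B]$, every edge of $\Gamma_\sigma$ other than the edges $u_iw_i$ has at least one endpoint whose value is now fixed. So
$$Q_\sigma=\mathrm{const}+\sum_i\big(y_{u_i}y_{w_i}+l_iy_{u_i}+l_i'y_{w_i}\big)$$
with $l_i,l_i'\in\mathbb F_2$. The conditional expectation of $\omega^{js}(-1)^{Q_\sigma}$ is therefore, up to a unimodular factor, a product of $d'$ terms, one for each pair. With $a=(-1)^{l_i}\omega^j$ and $b=(-1)^{l_i'}\omega^j$, the term is the average of $(-1)^{y_{u_i}y_{w_i}}a^{y_{u_i}}b^{y_{w_i}}$ over four values, that is,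
$$\tfrac14(1+a+b-ab),\qquad a,b\in\{\omega^j,-\omega^j\}.$$
If $a=b$, then multiplying by $\bar a$ gives $|1+2a-a^2|=|\bar a+2-a|=|2-2i\,\mathrm{Im}\,a|\le2\sqrt2$. If $b=-a$, then $|1+a+b-ab|=|1+a^2|\le2$. So each term has modulus at most $2^{-1/2}$. (For $a=b=i$, which occurs for $k=4$, $j=1$, the modulus is exactly $|2+2i|/4=2^{-1/2}$.) Averaging over the fixed variables, $|U_j|\le2^{-d'/2}\le2^{-N/(64k)}$.

**Step 4: total.** The deviation is at most $\frac1{2k}\big((k-1)e^{-2N/k^2}+k2^{-N/(64k)}\big)\le\frac12\eta\le\eta$. $\square$

## 9. Adding up the two cases

*Purpose: bound $\Pr[h=1]$, insert it in (1), and solve for $S$.*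

**Step 1: the density of $f^{-1}(1)$.** Fix any $A\subseteq V$ with $|A|=t$. The event $f=1$ is the disjoint union over $\sigma$ of the events $s=\sigma$, $Q_\sigma=1$. Summing Lemma G over all $\sigma$ and averaging over $x\in\{0,1\}^A$ gives
$$\Pr[f=1]\ge k\Big(\frac1{2k}-\eta\Big)=\frac12-k\eta .$$

**Step 2: the density of $h^{-1}(1)$.** Let $h$ be as in Section 6, not given by a bare sink. For each $v\in L$ exactly $k-q$ values $\sigma$ satisfy $r_v\notin C_\sigma$. By (2), conditioned on $v(x)=v$ the bits in $B_v$ are uniform and independent of those in $A_v$, so Lemma G applies for each value in $X_v$: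
$$\Pr[h=1,\ r_{v(x)}\notin C_{s(x)}]\le\Pr[f=1,\ r_{v(x)}\notin C_{s(x)}]\le\sum_{v\in L}\Pr[v(x)=v]\,(k-q)\Big(\frac1{2k}+\eta\Big)\le\frac12\Big(1-\frac qk\Big)+k\eta .$$
Together with Lemma F,
$$\Pr[h=1]\le\frac12\Big(1-\frac qk\Big)+k\eta+S'k^2\,2^{-d}.\tag{3}$$
Since $S'\le3SN$, we may replace $S'$ here by $3SN$. In this form the bound also holds for a bare sink, where $h\equiv0$. So it holds for every $G_\rho$.

**Step 3: solve for $S$.** From (1), Step 1 and Step 2,
$$(1-\varepsilon)\Big(\frac12-k\eta\Big)\le\frac12\Big(1-\frac qk\Big)+k\eta+3SNk^2\,2^{-d}.$$
Multiply by $2$. Since $0\le\varepsilon<1$, the left side becomes at least $1-\varepsilon-2k\eta$. Rearranging and using $N\le n$,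
$$\gamma=\frac qk-\varepsilon\le4k\eta+6SNk^2\,2^{-d}\le4k\eta+6Snk^2\,2^{-d}.$$
Hence $S\ge\frac{(\gamma-4k\eta)2^d}{6nk^2}$. This proves part 2 of Theorem 1, and with it Theorem 2. $\blacksquare$

## 10. The threshold of $f_{n,k,q}$ is exact

For fixed $k,q$, we have $\eta\to0$ and $d=\Omega(\sqrt n)$. Let a deterministic read-once program of size $S=2^{o(\sqrt n)}$ compute some $h\le f_{n,k,q}$; setting the dummies at random to constants, we may apply (3) for each setting. Dividing (3) by $\Pr[f=1]\ge\frac12-k\eta$ shows that $h$ accepts at most a fraction
$$\frac{\frac12(1-\frac qk)+o(1)}{\frac12-o(1)}=1-\frac qk+o(1)$$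
of $f_{n,k,q}^{-1}(1)$ under the uniform distribution. On the other side, the programs $P_r$ of Section 5 achieve acceptance probability exactly $1-\frac qk$ on every $1$-input when $r$ is uniform. So the error threshold $q/k$ of $f_{n,k,q}$ is exact: polynomial size at error $q/k$, and size $2^{\Omega(\sqrt n)}$ at every smaller constant error.

In the toy example of Section 1, $P_0$ accepted four of the six $1$-inputs, more than half. That imbalance is an effect of the small size; on the torus, Lemma G rules it out asymptotically.

## 11. Error bounds that depend on $n$

Theorem 1 is explicit in $k$, so $k$ may grow with $n$. The upper bound contains the factor $4^k$, so $k$ up to $\log_2n$ keeps the size polynomial.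

**Theorem 3.** Let $\varepsilon_n,\varepsilon_n'\in[0,1)$ with $\varepsilon_n'-\varepsilon_n\ge4/\log_2n$ for all large $n$. There is a sequence $(f_n)$ computable by polynomial-size randomized read-once programs with one-sided error at most $\varepsilon'_n$ (for all large $n$), such that for all large $n$ every randomized read-once program for $f_n$ with one-sided error at most $\varepsilon_n$ has size at least $2^{(1/64-o(1))\sqrt n/(\log_2n)^{3/2}}$.

*Proof.* **Step 1: choose $k$ and $q$.** Let $k=k_n$ be the largest power of two with $k\le\log_2n$, so $k>\frac12\log_2n$, and let $q=\lfloor\varepsilon_n'k\rfloor$. Then $q/k\le\varepsilon'_n<1$. Since $q/k>\varepsilon_n'-\frac1k$ and $\frac4{\log_2n}>\frac2k$,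
$$\frac qk-\varepsilon_n>\varepsilon_n'-\varepsilon_n-\frac1k\ge\frac4{\log_2n}-\frac1k>\frac1k\ge\frac1{\log_2n}.$$
In particular $q/k>0$, so $1\le q\le k-1$. For large $n$ we have $k\ge2$ and $n\ge64k^2$, and we let $f_n=f_{n,k,q}$.

**Step 2: upper bound.** Since $4^k\le n^2$, part 1 of Theorem 1 gives size at most $n^3\log_2^2n+\log_2n+1$ with error at most $q/k\le\varepsilon'_n$.

**Step 3: lower bound.** A program with error at most $\varepsilon_n$ satisfies part 2 with $\gamma=\frac qk-\varepsilon_n\ge1/\log_2n$. Since $k\le\log_2n$, we have $\eta\le e^{-n/(2\log_2^2n)}+2^{-n/(256\log_2n)}$, which tends to $0$ faster than any power of $1/n$; so $4k\eta\le1/(2\log_2n)$ for large $n$. Also $d\ge\sqrt n/(64(\log_2n)^{3/2})$. So the size is at least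
$$\frac{2^{\sqrt n/(64(\log_2n)^{3/2})}}{12\,n\log_2^3n},$$
and the logarithm of the denominator is $O(\log n)=o\big(\sqrt n/(\log_2n)^{3/2}\big)$. $\square$

**Corollary 4 (strictness at every point, from both sides).**

1. For every real $\varepsilon'\in(0,1)$: $\ \bigcup_{\varepsilon<\varepsilon'}\mathcal R_\varepsilon\subsetneqq\mathcal R_{\varepsilon'}$.
2. For every real $\varepsilon\in[0,1)$: $\ \mathcal R_\varepsilon\subsetneqq\bigcap_{\varepsilon<\varepsilon'<1}\mathcal R_{\varepsilon'}$.
3. There is a sequence outside $\bigcup_{\varepsilon<1}\mathcal R_\varepsilon$ that is computed by polynomial-size randomized read-once programs which never accept $0$-inputs and accept every $1$-input with probability at least $1/\log_2n$.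

In particular, for $\varepsilon,\varepsilon'\in[0,1)$: $\mathcal R_\varepsilon=\mathcal R_{\varepsilon'}$ if and only if $\varepsilon=\varepsilon'$.

*Proof.* The inclusions in 1 and 2 hold because $\mathcal R_\varepsilon$ grows with $\varepsilon$. For strictness apply Theorem 3 with the error bounds below for large $n$, and put $f_n\equiv0$ for the finitely many other $n$. The lower bound in Theorem 3 is larger than any polynomial.

1. Take $\varepsilon_n'=\varepsilon'$ and $\varepsilon_n=\varepsilon'-4/\log_2n$, which is nonnegative for large $n$. Then $(f_n)\in\mathcal R_{\varepsilon'}$. Any constant $\varepsilon<\varepsilon'$ is at most $\varepsilon_n$ for large $n$, so a program with error at most $\varepsilon$ has error at most $\varepsilon_n$ and is large; hence $(f_n)\notin\mathcal R_\varepsilon$.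
2. Take $\varepsilon_n=\varepsilon$ and $\varepsilon_n'=\varepsilon+4/\log_2n$, which is less than $1$ for large $n$. Then $(f_n)\notin\mathcal R_\varepsilon$. For each $\varepsilon'>\varepsilon$ we have $\varepsilon'_n\le\varepsilon'$ for large $n$; the remaining finitely many $f_n$ have deterministic read-once programs, and so $(f_n)\in\mathcal R_{\varepsilon'}$.
3. Take $\varepsilon_n'=1-1/\log_2n$ and $\varepsilon_n=1-5/\log_2n$, whose difference is $4/\log_2n$. Every constant $\varepsilon<1$ is eventually at most $\varepsilon_n$, so $(f_n)\notin\mathcal R_\varepsilon$. The programs of Theorem 3 accept $1$-inputs with probability at least $1-\varepsilon'_n=1/\log_2n$; for the small $n$ there are no $1$-inputs.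

The final statement follows from Theorem 2. $\square$
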